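# In ZFC, for every $n$: a space $X$ with $X^n$ a $w$-space and $X^{n+1}$ not countably tight

## The theorem and the game behind it

**Theorem 1 (ZFC).** For every $n\ge 1$ there is a zero-dimensional normal space $X$ of size $\aleph_1$ such that $X$ and $X^n$ are $w$-spaces, while $X^{n+1}$ is not countably tight; in particular $X^{n+1}$ is neither Fréchet nor a $w$-space.

This answers positively, without extra axioms, a question from "The Story Of A Topological Game": is there, for each positive integer $n$, a $w$-space $X$ such that $X^n$ is a $w$-space but $X^{n+1}$ is not? Two refinements, Theorems 7 and 8, come after the proof. We now explain the words.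

**Definition (the game).** Let $x$ be a point of a space $X$. In round $n\in\omega$ of $G_{O,P}(X,x)$, Player $O$ chooses an open neighborhood $O_n$ of $x$, and then Player $P$ chooses a point $p_n\in\bigcap_{i\le n}O_i$. Player $O$ wins the play if $p_n\to x$. The space $X$ is a *$w$-space* if for every $x\in X$ Player $P$ has no winning strategy in $G_{O,P}(X,x)$.

A strategy for $P$ is a function assigning an answer to each finite sequence of moves of $O$; it wins if no play following it converges to $x$. So to show that $X$ is a $w$-space we take an arbitrary strategy of $P$, which we may inspect completely, and produce *one* play that follows it and converges to $x$.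

**Definition (closure properties).** A space is *Fréchet* if whenever $x\in\overline A$, some sequence of points of $A$ converges to $x$. It is *countably tight* if whenever $x\in\overline A$, there is a countable $C\subseteq A$ with $x\in\overline C$.

**Definition ($\alpha_2$ and $\alpha_3$, following Arhangel'skii).** $X$ is an *$\alpha_2$-space* (resp. *$\alpha_3$-space*) if for every $x\in X$ and every countable family $\{S_n\}_{n\in\omega}$ of sequences converging to $x$ there is a sequence $S$ converging to $x$ such that $S\cap S_n$ is infinite for every $n$ (resp. for infinitely many $n$). Here a sequence converging to $x$ is treated as a countably infinite set of which every neighborhood of $x$ contains all but finitely many points.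

We use one known fact about these notions, and only for Theorem 8: a space is a $w$-space if and only if it is Fréchet and $\alpha_2$.

*A $w$-space.* Every first countable space is one: $O$ plays a decreasing base $B_0\supseteq B_1\supseteq\cdots$ at $x$, and every play converges. Finite powers of first countable spaces are first countable, so the space in Theorem 1 cannot be first countable.

*A Fréchet space that is not a $w$-space.* Let $Y=\{\infty\}\cup(\omega\times\omega)$, with the points of $\omega\times\omega$ isolated and basic neighborhoods $\{\infty\}\cup\{(i,j):j\ge f(i)\}$ of $\infty$, for $f:\omega\to\omega$. A sequence converging to $\infty$ meets only finitely many columns $\{i\}\times\omega$: otherwise choose a point of the sequence in each of infinitely many columns, and let $f$ exceed all their second coordinates; this neighborhood misses infinitely many points of the sequence. Hence $P$ wins by playing in column $n$ in round $n$, which is possible because every neighborhood of $\infty$ contains almost all of each column. Yet $Y$ is Fréchet: if $\infty\in\overline A\setminus A$, then $A$ meets some column in an infinite set (otherwise some $f$ avoids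 $A$), and that set converges to $\infty$. The sequences $S_n=\{n\}\times\omega$ show that $Y$ is not even $\alpha_3$.

*No compact examples.* A theorem of Arhangel'skii says that the product of a Fréchet $\alpha_3$-space and a compact Fréchet space is Fréchet. If $X$ is compact and $X^n$ is a $w$-space, then $X^n$ is Fréchet and $\alpha_2$, hence $\alpha_3$, and $X$ is homeomorphic to a subspace of $X^n$, so it is Fréchet. So $X^{n+1}=X^n\times X$ is Fréchet, and no compact space satisfies Theorem 1. For $n=1$ a positive answer in ZFC is among the known results; Szeptycki has examples for every $n$ under CH.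

**Lemma 2.**

1. Subspaces of $w$-spaces are $w$-spaces, and subspaces of countably tight spaces are countably tight.
2. If $V$ is an open neighborhood of $x$ in $X$ and $P$ has no winning strategy at $x$ in $V$, then $P$ has none at $x$ in $X$. Hence a space covered by open $w$-subspaces is a $w$-space. At an isolated point $P$ has no winning strategy.
3. Every $w$-space is Fréchet, and every Fréchet space is countably tight.

*Proof.* (1) Let $Y\subseteq X$, $x\in Y$, and let $\tau$ be a winning strategy for $P$ at $x$ in $Y$. In $X$, let $P$ answer $O_0,\dots,O_n$ with the answer of $\tau$ to $O_0\cap Y,\dots,O_n\cap Y$. The answers are legal, and as the sequence does not converge to $x$ in $Y$, it does not in $X$. So $P$ also wins in $X$. For tightness: if $A\subseteq Y$ and $x\in Y$ is in the closure of $A$, a countable $C\subseteq A$ with $x\in\overline C$ in $X$ also works in $Y$.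

(2) Let $\sigma$ be a winning strategy for $P$ at $x$ in $X$. Open neighborhoods of $x$ in $V$ are open in $X$, so $P$ can use $\sigma$ when $O$ plays inside $V$; the answers lie in $V$ and do not converge to $x$. So $P$ would win in $V$. At an isolated point $O$ plays $\{x\}$.

(3) Suppose $x\in\overline A$ but no sequence of points of $A$ converges to $x$. Then $P$ wins by always choosing a point of $A\cap\bigcap_{i\le n}O_i$; this set is nonempty because $\bigcap_{i\le n}O_i$ is a neighborhood of $x$. The second statement is immediate: take $C$ to be the range of the sequence. $\square$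

We also use, for subsets of $\omega_1$: a *club* is a closed unbounded set; a set is *stationary* if it meets every club; a superset of a stationary set is stationary. **Ulam's theorem**: every stationary subset of $\omega_1$ (in particular $\omega_1$) is a union of $\aleph_1$ pairwise disjoint stationary sets. In particular $\omega_1$ can be partitioned into any finite number $\ge1$ of stationary sets (merge the surplus pieces into one). Ordinals are von Neumann ordinals, and for a set $F$ of ordinals $F\setminus\alpha=\{\xi\in F:\xi\ge\alpha\}$.

## Labels in a set $S$, and why fixed labels fail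

It is enough to find spaces $Y_0,\dots,Y_n$ such that every product of at most $n$ of them (repetitions allowed) is a $w$-space, but $Y_0\times\dots\times Y_n$ is not countably tight. Then $X=\bigoplus_{i\le n}Y_i$ works, since a power of a sum is the sum of the corresponding products.

Such a pattern comes from sets. Partition $\omega_1$ into $A_0,\dots,A_n$ and put $S_i=\omega_1\setminus A_i$. Any $n$ of the sets $S_i$ have a large intersection, because an index $j$ is omitted and $A_j$ lies in the intersection; but $\bigcap_{i\le n}S_i=\emptyset$. So we want to attach to each $S\subseteq\omega_1$ a space in such a way that a product is decided by the intersection of the sets involved.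

The first attempt: on $\{\infty\}\cup(\omega\times\omega_1)$, with the points of $\omega\times\omega_1$ isolated, take as basic neighborhoods of $\infty$
$$V^S_{m,\beta}=\{\infty\}\cup\{(k,\alpha):k\ge m\text{ and }(\alpha>\beta\text{ or }\alpha\in S)\}.$$
Here $V^S_{\max(m_1,m_2),\max(\beta_1,\beta_2)}\subseteq V^S_{m_1,\beta_1}\cap V^S_{m_2,\beta_2}$, so this is a neighborhood base. Half of the plan succeeds. If $\bigcap_rS_r=\emptyset$, consider the diagonal of $\omega\times\omega_1$ in the product. The diagonal points in $\prod_rV^{S_r}_{m,\beta}$ are those with $k\ge m$ and $\alpha>\beta$. These exist for all $m,\beta$, but a countable set of diagonal points has bounded $\alpha$'s and is missed by some $\prod_r V^{S_r}_{0,\beta}$. So the product is not countably tight.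

The other half fails, already for one factor. Let $A=\{(k,\alpha):\alpha\notin S\}$, where $\omega_1\setminus S$ is uncountable. Every $V^S_{m,\beta}$ meets $A$ in a point $(m,\alpha)$ with $\alpha>\beta$, but if $C\subseteq A$ is countable and $\beta$ bounds its second coordinates, then $V^S_{0,\beta}\cap C=\emptyset$. So the space is not countably tight, hence not a $w$-space. To avoid this we would need $\omega_1\setminus S_i$ countable for every $i$, and then finitely many $S_i$ cannot have empty intersection.

The trouble is that a point carries one label, $\alpha$, whichever neighborhood looks at it, and a bad label is bad forever. So we let the label depend on $\beta$ and on the level $k$. From $\beta$, at level $k$, only the ordinals in a finite set $F_k(\beta)\subseteq\beta+1$ are visible, and $\alpha\le\beta$ is rounded *up* to the next visible ordinal; that ordinal is the label tested for membership in $S$. An $\alpha$ that is not in $S$ may then receive a label in $S$. For the neighborhoods to form a base, the labels seen from different $\beta$'s must agree wherever $\alpha$ lies below both and $k$ is large. The next section builds finite sets for which this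 holds.

## A coherent system of finite sets

**Lemma 3.** There are finite sets $F_k(\beta)$ $(k\in\omega,\ \beta<\omega_1)$ such that

* (F1) $\beta\in F_k(\beta)\subseteq\beta+1$;
* (F2) $F_k(\beta)\subseteq F_{k+1}(\beta)$ and $\bigcup_kF_k(\beta)=\beta+1$;
* (F3) if $\delta\in F_k(\beta)$, then $F_k(\delta)=F_k(\beta)\cap(\delta+1)$.

(F3) says that if $\beta$ sees $\delta$ at level $k$, then below $\delta$ the two see exactly the same ordinals.

*Proof.* Recursion on $\beta$.

**Step 1: zero and successors.** This step starts the recursion. Put $F_k(0)=\{0\}$ and $F_k(\gamma+1)=F_k(\gamma)\cup\{\gamma+1\}$. (F1) and (F2) are clear. For (F3) let $\delta\in F_k(\gamma+1)$. If $\delta=\gamma+1$, the statement reads $F_k(\gamma+1)=F_k(\gamma+1)\cap(\gamma+2)$, which is true by (F1). If $\delta\in F_k(\gamma)$, then $F_k(\delta)=F_k(\gamma)\cap(\delta+1)=F_k(\gamma+1)\cap(\delta+1)$, since $\gamma+1>\delta$.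

**Step 2: the definition at a limit.** We climb a ladder to $\beta$ slowly enough that each rung sees the previous one. Let $\gamma_0<\gamma_1<\cdots$ be cofinal in the limit ordinal $\beta$. Put $l(0)=0$ and
$$l(k+1)=\begin{cases}l(k)+1&\text{if }\gamma_{l(k)}\in F_{k+1}(\gamma_{l(k)+1}),\\ l(k)&\text{otherwise.}\end{cases}$$
The value of $l$ increases again and again: if $l(k)=l$ for all $k\ge k_1$, then by (F2) for $\gamma_{l+1}$ we have $\gamma_l\in F_{k+1}(\gamma_{l+1})$ for all large $k$, so $l$ would have increased. As it increases by steps of one, $l$ takes every natural number as a value. Put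
$$D_k=F_k(\gamma_{l(k)}),\qquad F_k(\beta)=D_k\cup\{\beta\}.$$

**Step 3: (F1) and (F3) at the limit.** Since $D_k\subseteq\gamma_{l(k)}+1\subseteq\beta$, (F1) holds, and (F3) for $\delta=\beta$ is trivial. For $\delta\in D_k$, (F3) for $\gamma_{l(k)}$ gives $F_k(\delta)=D_k\cap(\delta+1)=F_k(\beta)\cap(\delta+1)$.

**Step 4: the sets $D_k$ increase.** This is the first half of (F2). Write $l=l(k)$. If $l(k+1)=l$, use (F2) for $\gamma_l$. If $l(k+1)=l+1$, then $\gamma_l\in F_{k+1}(\gamma_{l+1})$, so by (F2) and (F3)
$$D_k=F_k(\gamma_l)\subseteq F_{k+1}(\gamma_l)=F_{k+1}(\gamma_{l+1})\cap(\gamma_l+1)\subseteq D_{k+1}.$$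

**Step 5: the sets $D_k$ exhaust $\beta$.** This is the second half of (F2). Let $\xi<\beta$. Choose $l$ with $\xi<\gamma_l$ and $k_0$ with $l(k_0)=l$. Then $\gamma_l\in D_{k_0}\subseteq D_k$ for all $k\ge k_0$ by Step 4. By (F3) for $\gamma_{l(k)}$, $F_k(\gamma_l)=D_k\cap(\gamma_l+1)$ for these $k$, and by (F2) for $\gamma_l$ we have $\xi\in F_k(\gamma_l)\subseteq D_k$ for all large $k$. $\square$

*The first values.* For finite $j$ we get $F_k(j)=\{0,\dots,j\}$. With the ladder $\gamma_l=l$ at $\omega$, the condition $l\in F_{k+1}(l+1)$ always holds, so $l(k)=k$ and $F_k(\omega)=\{0,\dots,k,\omega\}$. Then $F_k(\omega+j)=\{0,\dots,k,\omega,\dots,\omega+j\}$, and the ladder $\gamma_l=\omega+l$ gives $F_k(\omega\cdot2)=\{0,\dots,k,\ \omega,\dots,\omega+k,\ \omega\cdot2\}$.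

**Definition (label).** For $\alpha\le\beta<\omega_1$ and $k\in\omega$ let
$$e_\beta(k,\alpha)=\min(F_k(\beta)\setminus\alpha),$$
which exists because $\beta\in F_k(\beta)$. Call it the *label* of $(k,\alpha)$ seen from $\beta$.

For example, $e_\omega(k,j)=j$ if $j\le k$, and $e_\omega(k,j)=\omega$ if $k<j<\omega$. From $\omega\cdot 2$ the labels of these points are the same.

That agreement is general:
$$\text{if }\delta\in F_k(\beta)\text{ and }\alpha\le\delta,\text{ then } e_\beta(k,\alpha)=e_\delta(k,\alpha).\tag{1}$$
Indeed $F_k(\beta)\cap(\delta+1)=F_k(\delta)$ by (F3), and this set contains $\delta\ge\alpha$. So both minima are at most $\delta$, and they are minima of the same set.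

## The spaces $X_S$

For $S\subseteq\omega_1$ let $X_S=(\omega\times\omega_1)\cup\{\infty\}$. The points of $\omega\times\omega_1$ are isolated, and the basic neighborhoods of $\infty$ are, for $m\in\omega$ and $\beta<\omega_1$,
$$U^S_{m,\beta}=\{\infty\}\cup\{(k,\alpha):k\ge m\text{ and }(\alpha>\beta\ \text{ or }\ e_\beta(k,\alpha)\in S)\}.$$
We call $k$ the *level* of $(k,\alpha)$.

**Lemma 4.** If $m\ge m'$ and $\beta\in F_m(\gamma)$ (so $\beta\le\gamma$), then $U^S_{m,\gamma}\subseteq U^S_{m',\beta}$. Consequently the sets $U^S_{m,\beta}$ form a neighborhood base at $\infty$, and $X_S$ is a zero-dimensional, Hausdorff, normal space of size $\aleph_1$ whose only non-isolated point is $\infty$.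

*Proof.* Let $(k,\alpha)\in U^S_{m,\gamma}$. Then $k\ge m\ge m'$, and $\beta\in F_m(\gamma)\subseteq F_k(\gamma)$. If $\alpha>\beta$, then $(k,\alpha)\in U^S_{m',\beta}$ by definition. If $\alpha\le\beta$, then $\alpha\le\gamma$, so $e_\gamma(k,\alpha)\in S$; and $e_\gamma(k,\alpha)=e_\beta(k,\alpha)$ by (1). Again $(k,\alpha)\in U^S_{m',\beta}$.

Given finitely many pairs $(m_i,\beta_i)$, put $\gamma=\max_i\beta_i$ and choose $m\ge\max_im_i$ with all $\beta_i\in F_m(\gamma)$, using (F2). Then
$$U^S_{m,\gamma}\subseteq U^S_{m_i,\beta_i}\quad\text{for all }i.\tag{2}$$
So we have a neighborhood base. The point $\infty$ is not isolated, because $(m,\beta+1)\in U^S_{m,\beta}$.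

The space is $T_1$: $\{\infty\}$ is closed since its complement consists of isolated points, and $\{(k,\alpha)\}$ is closed since $(k,\alpha)\notin U^S_{k+1,0}$. Every set containing a neighborhood of $\infty$ is clopen, since it is open and its complement consists of isolated points; and singletons of isolated points are clopen. So $X_S$ has a base of clopen sets, and being $T_1$ it is Hausdorff. Of two disjoint closed sets, one misses $\infty$; that one is clopen and it and its complement separate the two. So $X_S$ is normal. $\square$

Some cases by hand:

* $S=\omega_1$. Every label is in $S$, so $U^S_{m,\beta}=\{\infty\}\cup\{(k,\alpha):k\ge m\}$. The space is first countable.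
* $S\subseteq\eta+1$ for some $\eta<\omega_1$. Then $X_S$ is not countably tight. Let $A=\{(k,\alpha):\alpha>\eta\}$. Each $U^S_{m,\beta}$ contains $(m,\max(\beta,\eta)+1)\in A$. If $C\subseteq A$ is countable and $\beta\ge\eta$ bounds its second coordinates, then for $(k,\alpha)\in C$ we have $e_\beta(k,\alpha)\ge\alpha>\eta$, so the label is not in $S$ and $U^S_{0,\beta}\cap C=\emptyset$.
* One column $\{(k,\alpha):k\in\omega\}$ with $\alpha$ fixed. If $\alpha\notin S$, then $U^S_{0,\alpha}$ misses the column, because $e_\alpha(k,\alpha)=\alpha$. If $\alpha\in S$, the column converges to $\infty$: for $\beta<\alpha$ it lies in $U^S_{m,\beta}$ from level $m$ on, and for $\beta\ge\alpha$ we have $\alpha\in F_k(\beta)$, hence $e_\beta(k,\alpha)=\alpha\in S$, for all large $k$.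
* The bad set $A=\{(k,\alpha):\alpha\notin S\}$ of the first attempt, with $S$ stationary and $\omega_1\setminus S$ uncountable. The limits of $\omega_1\setminus S$ form a club, so some $\delta\in S$ is a limit of $\omega_1\setminus S$. For each $k$ choose $\alpha_k\in\delta\setminus S$, with $\alpha_k<\delta$, larger than every element of the finite set $F_k(\delta)\cap\delta$ (here $\delta\setminus S$ is a difference of sets). Then $e_\delta(k,\alpha_k)=\delta\in S$, and $(k,\alpha_k)\to\infty$. To see this, consider $U^S_{m,\gamma}$ and large $k\ge m$. If $\gamma<\delta$, then $\gamma\in F_k(\delta)\cap\delta$ for large $k$, so $\alpha_k>\gamma$. If $\gamma=\delta$, the label is $\delta\in S$. If $\gamma>\delta$, then $\delta\in F_k(\gamma)$ for large $k$, so $e_\gamma(k,\alpha_k)=e_\delta(k,\alpha_k)=\delta\in S$ by (1). So $A$ is no longer an obstruction.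

In the last case an ordinal $\delta\in S$ acts as a common label for points that lie below $\delta$ in the gap above $F_k(\delta)\cap\delta$.

## Empty intersection: the diagonal destroys countable tightness

**Proposition 5.** If $\bigcap_{r<N}S_r=\emptyset$ (with $N\ge1$), then $\prod_{r<N}X_{S_r}$ is not countably tight, hence not Fréchet and not a $w$-space.

*Proof.* Let $\Delta=\{(p,\dots,p):p\in\omega\times\omega_1\}$ and $\bar\infty=(\infty,\dots,\infty)$.

**Step 1: $\bar\infty\in\overline\Delta$.** By (2), every neighborhood of $\bar\infty$ contains some $\prod_{r<N}U^{S_r}_{m,\beta}$ with common $m,\beta$; the choice of $m,\gamma$ in (2) does not depend on the set $S$. This product contains the diagonal point given by $p=(m,\beta+1)$.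

**Step 2: no countable subset of $\Delta$ has $\bar\infty$ in its closure.** Let $C\subseteq\Delta$ be countable and let $\beta<\omega_1$ bound the second coordinates $\alpha$ of all $p=(k,\alpha)$ with $(p,\dots,p)\in C$. If such a point were in $\prod_{r<N}U^{S_r}_{0,\beta}$, then, as $\alpha\le\beta$, its label $e_\beta(k,\alpha)$ would be in $S_r$ for every $r$. But the label does not depend on $r$, so it would lie in $\bigcap_{r<N}S_r=\emptyset$. Hence $\bar\infty\notin\overline C$.

The rest is Lemma 2(3). $\square$

## Stationary intersection: a move that stands in for $\delta$

**Proposition 6.** Let $S_0,\dots,S_{N-1}\subseteq\omega_1$ (with $N\ge1$) be such that $S=\bigcap_{r<N}S_r$ is stationary. Then $\prod_{r<N}X_{S_r}$ is a $w$-space.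

Before the proof, consider how $O$ might play in a single $X_S$ against a strategy of $P$. The last example suggests fixing some $\delta\in S$ and aiming for answers $(k,\alpha)$ with $\alpha<\delta$ and $e_\delta(k,\alpha)\in S$: by (1) such answers, with $k\to\infty$, will be good for all $\gamma\geq\delta$.

* If $O$ plays $U^S_{t,\delta}$ in each round $t$, then $P$ need not stay below $\delta$. When $\omega_1\setminus S$ is unbounded, $P$ picks $\alpha>\delta$ with $\alpha\notin S$ and answers $(t,\alpha)$ in every round; by the column example, this does not converge.
* If $O$ plays $U^S_{t,\beta_t}$ with $\beta_t<\delta$, and $\delta$ is closed under $P$'s strategy, then the answer $(k,\alpha)$ satisfies $\alpha<\delta$. But now the answer was only tested from $\beta_t$. If $\alpha>\beta_t$, it was not tested for its label at all, and its label seen from $\delta$ may be outside $S$.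

So $O$ wants a $\beta_t<\delta$ from which things look, at level $k$, as they do from $\delta$: $F_k(\beta_t)$ and $F_k(\delta)$ should differ only in their top elements. The level $k$, however, is chosen by $P$ *after* $O$'s move. The way out is that $O$ knows the strategy. $O$ asks what $P$ *would* answer to the move $\delta$, records the level of that hypothetical answer and the trace of $\delta$ at that level, and plays the least ordinal $\beta_t$ that produces the same record. If $\delta$ is closed under suitable functions, then $\beta_t<\delta$.

*Proof of Proposition 6.*

**Step 1: reduction to the point $(\infty,\dots,\infty)$.** Let $x\in\prod_{r<N}X_{S_r}$ and $R_x=\{r:x_r=\infty\}$. If $R_x=\emptyset$, then $x$ is isolated and Lemma 2(2) applies. Otherwise $\prod_{r\in R_x}X_{S_r}\times\prod_{r\notin R_x}\{x_r\}$ is an open neighborhood of $x$ homeomorphic to $\prod_{r\in R_x}X_{S_r}$, with $x$ corresponding to $(\infty,\dots,\infty)$, and $\bigcap_{r\in R_x}S_r\supseteq S$ is stationary. By Lemma 2(2) it suffices to treat $x=(\infty,\dots,\infty)$, for all $N$ and $S_r$ as in the proposition.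

Let $\sigma$ be any strategy for $P$ at $x$. In round $t$, $O$ will only use moves of the form
$$W_{t,\beta}=\prod_{r<N}U^{S_r}_{t,\beta},\qquad\beta<\omega_1.$$
For a nonempty finite sequence $s=\langle\beta_0,\dots,\beta_t\rangle$ of countable ordinals write $\sigma(s)$ for the answer of $\sigma$ when $O$ has played $W_{0,\beta_0},\dots,W_{t,\beta_t}$. In particular $\sigma(s)\in W_{t,\beta_t}$.

**Step 2: recording a move.** This step defines the record that $O$ keeps. Let $s$ be a finite sequence of countable ordinals (possibly empty) and $\beta<\omega_1$. Let $q=\sigma(s^\frown\beta)$. The *profile* $\pi(s,\beta)$ is the triple consisting of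

* the set $R=\{r<N:q_r\ne\infty\}$;
* for each $r\in R$, the level $k_r$ of $q_r$;
* for each $r\in R$, the finite set $G_r=F_{k_r}(\beta)\setminus\{\beta\}\subseteq\beta$.

For any triple $\pi=(R,(k_r)_{r\in R},(G_r)_{r\in R})$ with $R\subseteq N=\{0,\dots,N-1\}$, $k_r\in\omega$ and $G_r\subseteq\omega_1$ finite, let $f(s,\pi)$ be the least $\beta$ with $\pi(s,\beta)=\pi$ if there is one, and $0$ otherwise.

**Step 3: the choice of $\delta$.** We find $\delta\in S$ below which the play can be kept. For $\xi<\omega_1$ there are only countably many finite sequences $s$ with all entries $\le\xi$, and only countably many triples $\pi$ with all $G_r\subseteq\xi+1$. So there is $h(\xi)<\omega_1$ larger than all the values $f(s,\pi)$ for these $s,\pi$, and larger than $\alpha$ whenever some coordinate of $\sigma(s)$, for such a nonempty $s$, is of the form $(k,\alpha)$. Let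
$$E=\{\delta<\omega_1:\delta\text{ a nonzero limit ordinal and }h(\xi)\le\delta\text{ for all }\xi<\delta\}.$$
$E$ is unbounded: starting from any $\delta_0$, choose $\delta_{j+1}<\omega_1$ larger than $\delta_j$ and than all $h(\xi)$ with $\xi\le\delta_j$; then $\sup_j\delta_j\in E$. $E$ is closed: if $\delta<\omega_1$ is a limit of elements of $E$ and $\xi<\delta$, then $\xi<\delta'$ for some $\delta'\in E\cap\delta$, so $h(\xi)\le\delta'<\delta$. So $E$ is a club and, as $S$ is stationary, we may fix $\delta\in E\cap S$. Since $\delta$ is a limit, any finitely many ordinals below $\delta$ are bounded by some $\xi<\delta$. Therefore: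

* if all entries of $s$ and all elements of the sets $G_r$ in $\pi$ are below $\delta$, then $f(s,\pi)<\delta$;
* if all entries of a nonempty $s$ are below $\delta$, then every coordinate of $\sigma(s)$ other than $\infty$ has its second coordinate below $\delta$.

**Step 4: the play.** We define $\beta_t<\delta$ by induction on $t$. Suppose $s=\langle\beta_i:i<t\rangle$ is given with all $\beta_i<\delta$. Consider the profile of the *hypothetical* move $\delta$,
$$\pi=\pi(s,\delta)=(R,(k_r)_{r\in R},(G_r)_{r\in R}),\qquad G_r=F_{k_r}(\delta)\setminus\{\delta\}\subseteq\delta.$$
Let $\beta_t=f(s,\pi)$. Since $\delta$ itself has profile $\pi$ after $s$, the least ordinal with this profile exists; so $\pi(s,\beta_t)=\pi$, and $\beta_t<\delta$ by Step 3. Let $O$ play $W_{t,\beta_t}$, and let $p^t=\sigma(s^\frown\beta_t)$ be the actual answer. From $\pi(s,\beta_t)=\pi$, the coordinates of $p^t$ different from $\infty$ are exactly those in $R$, and for $r\in R$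
$$p^t_r=(k_r,\alpha_r),\qquad \alpha_r<\delta,\qquad k_r\ge t,\qquad F_{k_r}(\beta_t)\setminus\{\beta_t\}=G_r=F_{k_r}(\delta)\setminus\{\delta\}.\tag{3}$$
Here $\alpha_r<\delta$ comes from Step 3, and $k_r\ge t$ from $p^t\in W_{t,\beta_t}$. The data $R,k_r,\alpha_r,G_r$ depend on $t$.

**Step 5: the actual answers pass the test from $\delta$.** We claim $p^t_r\in U^{S_r}_{t,\delta}$ for all $t$ and all $r<N$. For $r\notin R$ we have $p^t_r=\infty$. Let $r\in R$; since $k_r\ge t$ and $\alpha_r<\delta$, we must show $e_\delta(k_r,\alpha_r)\in S_r$.

*Case 1: some element of $G_r$ is $\ge\alpha_r$.* By (3), $G_r\subseteq\beta_t$, so $\alpha_r<\beta_t$. The top elements $\beta_t$ and $\delta$ play no role in the minima, so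
$$e_{\beta_t}(k_r,\alpha_r)=\min(G_r\setminus\alpha_r)=e_\delta(k_r,\alpha_r).$$
Since $p^t_r\in U^{S_r}_{t,\beta_t}$ and $\alpha_r\le\beta_t$, this common label is in $S_r$.

*Case 2: all elements of $G_r$ are below $\alpha_r$.* Then $F_{k_r}(\delta)\setminus\alpha_r=\{\delta\}$, so $e_\delta(k_r,\alpha_r)=\delta\in S\subseteq S_r$.

Case 2 includes all answers with $\alpha_r>\beta_t$, the ones that were not tested; they are rescued by $\delta\in S$.

**Step 6: convergence.** Fix $r<N$, $m\in\omega$, $\gamma<\omega_1$. We show $p^t_r\in U^{S_r}_{m,\gamma}$ for all large $t$.

If $\gamma\le\delta$, choose $t_0\ge m$ with $\gamma\in F_{t_0}(\delta)$. For $t\ge t_0$ we have $\gamma\in F_t(\delta)$, and Step 5 with Lemma 4 gives $p^t_r\in U^{S_r}_{t,\delta}\subseteq U^{S_r}_{m,\gamma}$.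

If $\gamma>\delta$, choose $t_0\ge m$ with $\delta\in F_{t_0}(\gamma)$. Let $t\ge t_0$ and suppose $p^t_r=(k,\alpha)\ne\infty$. By (3), $k\ge t\ge t_0\geq m$, so $\delta\in F_k(\gamma)$, and $\alpha<\delta$. By (1) and Step 5, $e_\gamma(k,\alpha)=e_\delta(k,\alpha)\in S_r$. So $p^t_r\in U^{S_r}_{m,\gamma}$.

Hence $p^t\to x$. Player $O$ wins this play against $\sigma$, so $\sigma$ is not a winning strategy. $\square$

In Step 5, one and the same $\delta$ serves all coordinates. This is where it is used that the *intersection* of the $S_r$ is stationary, and not only each $S_r$.

## Complements of a stationary partition: proof of Theorem 1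

*Proof of Theorem 1.* Let $n\ge1$. By Ulam's theorem, partition $\omega_1$ into stationary sets $A_0,\dots,A_n$. Put
$$S_i=\omega_1\setminus A_i\quad(i\le n),\qquad X=\bigoplus_{i\le n}X_{S_i}.$$
By Lemma 4, $X$ is zero-dimensional and normal, being a sum of such spaces, and it has size $\aleph_1$.

**Step 1: $X^m$ is a $w$-space for $1\le m\le n$.** $X^m$ is the topological sum of the products $X_{S_{i_1}}\times\dots\times X_{S_{i_m}}$ with $i_1,\dots,i_m\le n$. As $m\le n$, some $j\le n$ is not among the $i_r$. Then $A_j\subseteq S_{i_r}$ for all $r$, so $\bigcap_rS_{i_r}$ is stationary, and the product is a $w$-space by Proposition 6. By Lemma 2(2), $X^m$ is a $w$-space. The cases $m=1$ and $m=n$ are the positive part of the theorem.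

**Step 2: $X^{n+1}$ is not countably tight.** It contains $X_{S_0}\times\dots\times X_{S_n}$ as a clopen subspace, and $\bigcap_{i\le n}S_i=\emptyset$ because the $A_i$ cover $\omega_1$. By Proposition 5 this subspace is not countably tight, so by Lemma 2(1) neither is $X^{n+1}$; by Lemma 2(3) it is neither Fréchet nor a $w$-space. $\square$

## Which families of factors have $w$-products

The same two propositions decide more: the products of a family of $w$-spaces that are $w$-spaces can be prescribed. Recall that an *abstract simplicial complex* on $V$ is a family $\mathcal K$ of nonempty finite subsets of $V$ that is closed under nonempty subsets and contains all singletons. For instance, on $V=\{0,1,2\}$ all nonempty sets except $V$ itself form one (the boundary of a triangle).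

**Theorem 7.** Let $V$ be a set with $|V|\le\aleph_1$ and let $\mathcal K$ be a family of nonempty finite subsets of $V$. The following are equivalent.

1. $\mathcal K$ is an abstract simplicial complex on $V$.
2. There are nonempty $w$-spaces $X_v$ $(v\in V)$ such that for each nonempty finite $F\subseteq V$: $\prod_{v\in F}X_v$ is a $w$-space if and only if $F\in\mathcal K$.

Moreover, if (1) holds, the $X_v$ can be chosen zero-dimensional, of size $\aleph_1$, with exactly one non-isolated point, and so that for all nonempty finite $F\subseteq V$ and all exponents $m_v\ge1$:

* (a) if $F\in\mathcal K$, then $\prod_{v\in F}X_v^{m_v}$ is a $w$-space; if $F\notin\mathcal K$, it is not countably tight;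
* (b) for nonempty countable $C\subseteq V$: if every nonempty finite subset of $C$ is in $\mathcal K$, then $\prod_{v\in C}X_v^{\omega}$ is a $w$-space; otherwise $\prod_{v\in C}X_v$ is not countably tight.

*Proof.*

**Step 1: (2) implies (1).** If $\emptyset\ne F'\subseteq F\in\mathcal K$, then $\prod_{v\in F'}X_v$ embeds in the $w$-space $\prod_{v\in F}X_v$ (fix points in the remaining nonempty factors). So it is a $w$-space by Lemma 2(1), and $F'\in\mathcal K$. Singletons are in $\mathcal K$ because each $X_v$ is a $w$-space.

**Step 2: the sets $S_v$.** We assume (1) and encode $\mathcal K$ by intersections. Since $|\mathcal K|\le\aleph_1$, Ulam's theorem gives pairwise disjoint stationary sets $A_G$ $(G\in\mathcal K)$. Put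
$$S_v=\bigcup\{A_G:v\in G\in\mathcal K\},\qquad X_v=X_{S_v}.$$
For nonempty finite $F\subseteq V$,
$$\bigcap_{v\in F}S_v=\bigcup\{A_G:F\subseteq G\in\mathcal K\}.\tag{4}$$
The inclusion $\supseteq$ is clear. If $\xi$ is in the left side, then for each $v\in F$ there is $G_v\in\mathcal K$ with $v\in G_v$ and $\xi\in A_{G_v}$. By disjointness all $G_v$ are the same set $G$, and $F\subseteq G$.

**Step 3: (a) and (2).** Repeating factors does not change the intersection of the sets. If $F\in\mathcal K$, the set (4) contains $A_F$, so it is stationary and $\prod_{v\in F}X_v^{m_v}$ is a $w$-space by Proposition 6. If $F\notin\mathcal K$, no $G\in\mathcal K$ contains $F$, since $\mathcal K$ is closed under nonempty subsets. So (4) is empty and Proposition 5 applies. This proves (a). With all $m_v=1$ it gives (2), where the $X_v$ are $w$-spaces because singletons are in $\mathcal K$. The remaining properties of the $X_v$ are in Lemma 4.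

**Step 4: (b).** Here we use a theorem of Nogura: if $Y^n$ is a $w$-space for each $n\in\omega$, then $Y^\omega$ is a $w$-space. Suppose all nonempty finite subsets of $C$ are in $\mathcal K$, and let $Y=\bigoplus_{v\in C}X_v$. For $m\ge1$, $Y^m$ is the topological sum of the products $X_{v_1}\times\dots\times X_{v_m}$ with $v_1,\dots,v_m\in C$. Each is a $w$-space by (a), as $\{v_1,\dots,v_m\}\in\mathcal K$. So $Y^m$ is a $w$-space by Lemma 2(2); $Y^0$ is a point. By Nogura's theorem $Y^\omega$ is a $w$-space. The product $\prod_{v\in C}X_v^\omega$ embeds in $Y^{C\times\omega}$, which is homeomorphic to $Y^\omega$ because $C\times\omega$ is countably infinite. By Lemma 2(1), $\prod_{v\in C}X_v^\omega$ is a $w$-space.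

If some nonempty finite $F\subseteq C$ is not in $\mathcal K$, then $\prod_{v\in C}X_v$ contains a copy of $\prod_{v\in F}X_v$, which is not countably tight by (a). By Lemma 2(1), neither is $\prod_{v\in C}X_v$. $\square$

Theorem 1 is the case where $\mathcal K$ consists of all nonempty proper subsets of $V=\{0,\dots,n\}$, the boundary of the $n$-simplex. One gets $n+1$ spaces such that every product of them omitting at least one, with arbitrary finite or even countably infinite exponents, is a $w$-space, while the product of all $n+1$ is not countably tight.

## Gluing the pieces at $\infty$: one non-isolated point, every exponent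

**Theorem 8.** For a nonempty $w$-space $X$ let
$$\exp(X)=\sup\{m\ge1:X^m\text{ is a }w\text{-space}\}\in\{1,2,\dots,\infty\}.$$
Every value occurs in ZFC, for spaces of size $\aleph_1$ with a unique non-isolated point. For the finite values $n$, the example may be chosen with $X^m$ a $w$-space if and only if $m\le n$, and $X^m$ not countably tight for $m>n$.

For $l\le m$ the power $X^l$ embeds in $X^m$, so by Lemma 2(1) the set in the definition of $\exp(X)$ is always an initial segment of the positive integers.

The sum in Theorem 1 has $n+1$ non-isolated points. If we identify them, the proof of Proposition 6 cannot simply be repeated. Near the glued point, $P$ may change from round to round the pieces in which the coordinates of the answers lie; Case 2 of Step 5 would then require $\delta\in S_i$ for every piece $X_{S_i}$ that is used, and $\bigcap_iS_i=\emptyset$. The proof goes instead through the equivalence "$w$-space if and only if Fréchet $\alpha_2$", because the Fréchet property and $\alpha_2$ survive finite unions of closed subspaces.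

*Proof.*

**Step 1: the value $\infty$.** It is attained by $X_{\omega_1}$, all of whose finite powers are $w$-spaces by Proposition 6.

**Step 2: the glued space.** Let $n\ge1$ be finite and $S_0,\dots,S_n$ as in the proof of Theorem 1. Let $X$ be obtained from $\bigoplus_{i\le n}X_{S_i}$ by identifying the $n+1$ points $\infty$ to one point $\infty$, whose neighborhoods are the unions of neighborhoods in the pieces. It has size $\aleph_1$ and $\infty$ is its unique non-isolated point. Each $X_{S_i}$ is a subspace of $X$, and it is closed because its complement consists of isolated points.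

**Step 3: large powers.** $X^{n+1}$ contains $X_{S_0}\times\dots\times X_{S_n}$, which is not countably tight by Proposition 5. For $m\ge n+1$, $X^m$ contains a copy of $X^{n+1}$. So $X^m$ is not countably tight, hence not a $w$-space.

**Step 4: small powers, reduction to one point.** Let $1\le m\le n$ and $x\in X^m$. We show that the Fréchet condition and the $\alpha_2$ condition hold at $x$. If no coordinate of $x$ is $\infty$, then $x$ is isolated: $x\in\overline A$ means $x\in A$, and no infinite set converges to $x$, so both conditions hold trivially. Otherwise let $l\ge1$ be the number of coordinates equal to $\infty$. Fixing the other coordinates gives an open neighborhood $V$ of $x$ homeomorphic to $X^l$, with $x$ corresponding to $(\infty,\dots,\infty)$. Both conditions at $x$ pass from $V$ to $X^m$: if $x\in\overline A$ then $x\in\overline{A\cap V}$, and a sequence converging to $x$ has all but finitely many of its points in $V$. So we may assume $x=(\infty,\dots,\infty)\in X^l$ with $1\le l\le m\le n$.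

**Step 5: a finite closed cover by $w$-spaces.** $X^l$ is the union of the finitely many closed sets
$$Z_{\vec\imath}=X_{S_{i_1}}\times\dots\times X_{S_{i_l}},\qquad \vec\imath=(i_1,\dots,i_l)\in\{0,\dots,n\}^l,$$
each containing $x$. As $l\le n$, some $j\le n$ is omitted by $\vec\imath$, so $\bigcap_rS_{i_r}\supseteq A_j$ is stationary and $Z_{\vec\imath}$ is a $w$-space by Proposition 6. Hence each $Z_{\vec\imath}$ is Fréchet and $\alpha_2$.

**Step 6: the Fréchet condition at $x$.** If $x\in\overline A$, then, as $A$ is the union of the finitely many sets $A\cap Z_{\vec\imath}$, we have $x\in\overline{A\cap Z_{\vec\imath}}$ for some $\vec\imath$. Since $Z_{\vec\imath}$ is Fréchet and contains $x$, a sequence in $A\cap Z_{\vec\imath}$ converges to $x$.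

**Step 7: the $\alpha_2$ condition at $x$.** Let $T_q\to x$ $(q\in\omega)$. Each infinite set $T_q$ is covered by finitely many sets $Z_{\vec\imath}$, so we can choose $\vec\imath(q)$ with $T_q\cap Z_{\vec\imath(q)}$ infinite; this intersection again converges to $x$. For each $\vec\imath$ that occurs as some $\vec\imath(q)$, apply $\alpha_2$ in $Z_{\vec\imath}$ to the sequences $T_q\cap Z_{\vec\imath}$ with $\vec\imath(q)=\vec\imath$ (repeating members if there are only finitely many). This gives $T^{\vec\imath}\to x$ meeting each of them in an infinite set. The union of these finitely many $T^{\vec\imath}$ converges to $x$, because each neighborhood of $x$ misses only finitely many points of each; and it meets every $T_q$ in an infinite set.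

**Step 8: conclusion.** By Steps 4–7, $X^m$ is Fréchet and $\alpha_2$ for every $1\le m\le n$, so it is a $w$-space by the equivalence. With Step 3, $X^m$ is a $w$-space if and only if $m\le n$; in particular $X$ is a $w$-space and $\exp(X)=n$. $\square$
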